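# Completeness of syntax-directed typing for functional Pure Type Systems

## 1. Functional systems with a typable term that has no syntax-directed type

**Theorem 1.** Let a functional PTS have sorts $*,\square,\triangle$ (not necessarily distinct) with
$$(*,\square),(\square,\triangle)\in\mathcal A,\qquad (*,*,*),(\square,*,*),(*,\square,\square),(\square,\square,\square),(\triangle,\square,\square)\in\mathcal R .$$
Put $N:=\Pi X{:}*.X$. There is a term $M_0$ with only $w$ free such that

- $w{:}N\vdash \lambda z{:}N.M_0 : N\to N$, but there is no $T$ with $w{:}N\vdash_{sd}\lambda z{:}N.M_0:T$;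
- $\vdash \lambda w{:}N.\lambda z{:}N.M_0 : N\to N\to N$, but this closed term has no $\vdash_{sd}$-type either.

Here $\vdash$ is the usual typing relation of a Pure Type System, and $\vdash_{sd}$ is the syntax-directed typing relation of Pollack (1992). Section 2 gives both in full. The second relation reads like an algorithm: for each shape of term there is essentially one rule that can type it, and the conversion rule is gone. It is known that $\vdash_{sd}$ is sound, that is, $\Gamma\vdash_{sd}a:A$ implies $\Gamma\vdash a:A$. The question comes from "Expansion Postponement" (https://kar.kent.ac.uk/21695/1/expansion_postponement_for_normalising_poll.pdf) and concerns the converse: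

> Let the PTS be functional. If $\Gamma\vdash a:A$, is there always an $A'=_\beta A$ with $\Gamma\vdash_{sd}a:A'$?

It is known that this completeness can fail for non-functional systems. Theorem 1 says that it also fails for functional ones, and in a strong form: the term has no $\vdash_{sd}$-type at all, convertible to the expected one or not.

Two systems satisfy the hypotheses. The first is $\lambda{*}$, which has one sort $*$, one axiom $(*,*)$ and one rule $(*,*,*)$: take all three sorts equal. The second has distinct sorts. It is $\lambda U^-$, with axioms $(*,\square),(\square,\triangle)$ and rules $(*,*,*),(\square,*,*),(\square,\square,\square),(\triangle,\square,\square)$, extended by the single rule $(*,\square,\square)$. Both are functional, so the answer to the question is no.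

A companion result, Theorem 2 in Section 9, gives a condition on the sorts and rules under which $\vdash_{sd}$ is complete. It applies to $\lambda U^-$ itself, so the extra rule $(*,\square,\square)$ matters.

## 2. Two typing relations on the same terms

A PTS is a triple $(\mathcal S,\mathcal A,\mathcal R)$: a set $\mathcal S$ of sorts, axioms $\mathcal A\subseteq\mathcal S\times\mathcal S$, and rules $\mathcal R\subseteq\mathcal S\times\mathcal S\times\mathcal S$. Terms are variables, sorts, $\Pi x{:}A.B$, $\lambda x{:}A.b$ and applications $ba$. Terms are identified up to $\alpha$-conversion. Bound variables are chosen distinct from each other, from the free variables and from the declared variables. A variable added to a context is always fresh for it. We write $A\to B$ for $\Pi x{:}A.B$ when $x$ is not free in $B$.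

**Definition (functional).** The PTS is functional if $(s,s'),(s,s'')\in\mathcal A$ implies $s'=s''$, and $(s_1,s_2,s_3),(s_1,s_2,s_3')\in\mathcal R$ implies $s_3=s_3'$.

For instance, $\lambda{*}$ is functional, having one axiom and one rule. A system with axioms $(s,s')$ and $(s,s'')$, $s'\neq s''$, is not.

We write $=_\beta$ for $\beta$-conversion and $\twoheadrightarrow_\beta$ for $\beta$-reduction. Weak-head reduction $\twoheadrightarrow_{wh}$ is the reflexive transitive closure of
$$(\lambda x{:}A.b)\,a\,c_1\cdots c_n\ \to\ b[x:=a]\,c_1\cdots c_n\qquad(n\ge 0).$$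
A $\Pi$-term is not of the form on the left, so it weak-head reduces only to itself. This small remark will be used several times.

**Definition (usual typing).** $\vdash$ is the smallest relation closed under these rules.

- (axiom) $\vdash s:s'$ for $(s,s')\in\mathcal A$.
- (start) From $\Gamma\vdash A:s$ infer $\Gamma,x{:}A\vdash x:A$.
- (weakening) From $\Gamma\vdash b:B$ and $\Gamma\vdash A:s$ infer $\Gamma,x{:}A\vdash b:B$.
- (product) From $\Gamma\vdash A:s_1$ and $\Gamma,x{:}A\vdash B:s_2$ infer $\Gamma\vdash(\Pi x{:}A.B):s_3$, for $(s_1,s_2,s_3)\in\mathcal R$.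
- (abstraction) From $\Gamma,x{:}A\vdash b:B$ and $\Gamma\vdash(\Pi x{:}A.B):s$ infer $\Gamma\vdash(\lambda x{:}A.b):(\Pi x{:}A.B)$.
- (application) From $\Gamma\vdash b:(\Pi x{:}A.B)$ and $\Gamma\vdash a:A$ infer $\Gamma\vdash ba:B[x:=a]$.
- (conversion) From $\Gamma\vdash b:B$, $\Gamma\vdash B':s$ and $B=_\beta B'$ infer $\Gamma\vdash b:B'$.

For a reduction relation $\to_\rho$ write $\Gamma\vdash_{sd}a:\twoheadrightarrow_\rho A$ if there is $A'$ with $\Gamma\vdash_{sd}a:A'$ and $A'\twoheadrightarrow_\rho A$.

**Definition (syntax-directed typing).** $\vdash_{sd}$ is the smallest relation closed under these rules.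

- (axiom) $\vdash_{sd}s:s'$ for $(s,s')\in\mathcal A$.
- (sd-variable) From $\Gamma\vdash_{sd}A:\twoheadrightarrow_\beta s$ infer $\Gamma,x{:}A\vdash_{sd}x:A$.
- (sd-weakening) From $\Gamma\vdash_{sd}b:B$ and $\Gamma\vdash_{sd}A:\twoheadrightarrow_\beta s$ infer $\Gamma,x{:}A\vdash_{sd}b:B$, provided $b$ is a variable or a sort.
- (sd-formation) From $\Gamma\vdash_{sd}A:\twoheadrightarrow_\beta s_1$ and $\Gamma,x{:}A\vdash_{sd}B:\twoheadrightarrow_\beta s_2$ infer $\Gamma\vdash_{sd}(\Pi x{:}A.B):s_3$, for $(s_1,s_2,s_3)\in\mathcal R$.
- (sd-abstraction) From $\Gamma,x{:}A\vdash_{sd}b:B$ and $\Gamma\vdash_{sd}(\Pi x{:}A.B):\twoheadrightarrow_\beta s$ infer $\Gamma\vdash_{sd}(\lambda x{:}A.b):(\Pi x{:}A.B)$.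
- (sd-application) From $\Gamma\vdash_{sd}b:\twoheadrightarrow_{wh}(\Pi x{:}A'.B)$, $\Gamma\vdash_{sd}a:A$ and $A=_\beta A'$ infer $\Gamma\vdash_{sd}ba:B[x:=a]$.

A term is *sd-typable in* $\Gamma$ if $\Gamma\vdash_{sd}a:A$ for some $A$. Two features deserve attention. There is no conversion rule, so the type that $\vdash_{sd}$ infers is whatever the rules build, possibly far from normal. And (sd-abstraction) demands that $\Pi x{:}A.B$ be sd-typable, where $B$ is exactly the type that was *inferred* for the body.

**Example (an unreduced inferred type).** Work in a PTS as in Theorem 1, in the context $w{:}N$. Here $N$ is sd-typable with type $*$: from $*:\square$ we get $X{:}*\vdash_{sd}X:*$, and (sd-formation) with $(\square,*,*)$ gives $N:*$. Put $P:=(\lambda Y{:}*.Y)N$. Then $\lambda Y{:}*.Y$ has sd-type $*\to *$, because $*\to *$ has sd-type $\square$ by $(\square,\square,\square)$. So $P$ has sd-type $*$. As $w$ has type $\Pi X{:}*.X$, (sd-application) gives $wP$ the type $X[X:=P]=P$. The usual relation also gives $wP:N$ by conversion. But $\vdash_{sd}$ gives only $P$. To sd-type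 $\lambda z{:}N.wP$ we must therefore sd-type $\Pi z{:}N.P$, and not $\Pi z{:}N.N$. That succeeds, and the inferred type is $\Pi z{:}N.P=_\beta N\to N$.

**Facts recalled.** A context $\Gamma$ is *legal* if $\Gamma\vdash a:A$ for some $a,A$. The following are standard. For (F1)–(F6) see Geuvers–Nederhof 1991 and Barendregt, *Lambda Calculi with Types*, 1992. For (F7), a consequence of standardisation, see van Benthem Jutting–McKinna–Pollack, *Checking Algorithms for Pure Type Systems*, LNCS 806.

- (F1) Confluence of $\beta$. Hence convertible sorts are equal; a sort is never convertible to a $\Pi$-term; $A=_\beta s$ implies $A\twoheadrightarrow_\beta s$; and if $\Pi x{:}C.B=_\beta\Pi x{:}C'.B'$ then $C=_\beta C'$ and $B=_\beta B'$.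
- (F2) Generation. If $\Gamma\vdash s:D$, then $D=_\beta s'$ for some $(s,s')\in\mathcal A$. If $\Gamma\vdash x:D$, then $x$ is declared in $\Gamma$. If $\Gamma\vdash\Pi x{:}C.B:D$, then $\Gamma\vdash C:s_1$, $\Gamma,x{:}C\vdash B:s_2$ and $D=_\beta s_3$ for some $(s_1,s_2,s_3)\in\mathcal R$. If $\Gamma\vdash\lambda x{:}C.b:D$, then $\Gamma,x{:}C\vdash b:B$, $\Gamma\vdash\Pi x{:}C.B:s$ and $D=_\beta\Pi x{:}C.B$ for some $B,s$. If $\Gamma\vdash fe:D$, then $\Gamma\vdash f:\Pi x{:}C.B$, $\Gamma\vdash e:C$ and $D=_\beta B[x:=e]$ for some $C,B$.
- (F3) Contexts and substitution. If $\Gamma,x{:}C$ is a prefix of a legal context, then $\Gamma\vdash C:s$ for some sort $s$. A judgement derivable in a context stays derivable in any legal extension. If $\Gamma,x{:}C\vdash b:B$ and $\Gamma\vdash e:C$, then $\Gamma\vdash b[x:=e]:B[x:=e]$.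
- (F4) Correctness of types. If $\Gamma\vdash a:A$, then $A$ is a sort or $\Gamma\vdash A:s$ for some sort $s$.
- (F5) Subject reduction. If $\Gamma\vdash a:A$ and $a\twoheadrightarrow_\beta a'$, then $\Gamma\vdash a':A$.
- (F6) Uniqueness of types, for functional PTSs. If $\Gamma\vdash a:A$ and $\Gamma\vdash a:A'$, then $A=_\beta A'$.
- (F7) A term convertible to a $\Pi$-term weak-head reduces to a $\Pi$-term.

Two consequences, for functional PTSs, will be quoted constantly.

(1) *If $\Gamma\vdash a:A$ and $\Gamma\vdash_{sd}a:A'$, then $A'=_\beta A$. If moreover $A$ is a sort $s$, then $A'\twoheadrightarrow_\beta s$.* By soundness $\Gamma\vdash a:A'$, so (F6) gives the first part, and (F1) the second.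

(2) *If $\Gamma\vdash A:s$, $\Gamma\vdash A':s'$ and $A=_\beta A'$, then $s=s'$.* A common reduct of $A$ and $A'$ has both types $s$ and $s'$ by (F5), so $s=_\beta s'$ by (F6), and $s=s'$ by (F1).

By (1), in a functional PTS "complete" just means "every $\vdash$-typable term is sd-typable in its context": the convertibility $A'=_\beta A$ comes for free.

## 3. Structural induction, and the type inferred for a body

The sensible first attempt is to show, by induction on the size of $a$, that every typable $a$ is sd-typable. Contexts must be sd-typable too.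

**Definition (good context).** $\Gamma$ is *good* if it is legal and for each prefix $\Gamma',x{:}C$ of $\Gamma$ we have $\Gamma'\vdash_{sd}C:\twoheadrightarrow_\beta s$ for some sort $s$.

For example, $w{:}N$ is good in the systems of Theorem 1, since $\vdash_{sd}N:*$.

The next lemma isolates what each induction step needs. We use it first to see how far the attempt gets, and again in Section 10.

**Lemma 3.1.** Let the PTS be functional and $\Gamma$ good.

(o) If $\Gamma\vdash C:s$ and $C$ is sd-typable in $\Gamma$, then $\Gamma\vdash_{sd}C:\twoheadrightarrow_\beta s$, and $\Gamma,x{:}C$ is good.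

(a) A sort or variable that is typable in $\Gamma$ is sd-typable in $\Gamma$.

(b) If $\Pi x{:}C.B$ is typable in $\Gamma$, $C$ is sd-typable in $\Gamma$ and $B$ is sd-typable in $\Gamma,x{:}C$, then $\Pi x{:}C.B$ is sd-typable in $\Gamma$.

(c) If $fe$ is typable in $\Gamma$, and $f$ and $e$ are sd-typable in $\Gamma$, then $fe$ is sd-typable in $\Gamma$.

(d) Let $\Gamma,x{:}C\vdash b:B$, $\Gamma\vdash\Pi x{:}C.B:s_3$, $\Gamma\vdash C:s_1$, $\Gamma,x{:}C\vdash B:s_2$ and $(s_1,s_2,s_3)\in\mathcal R$. Suppose $C$ is sd-typable in $\Gamma$ and $\Gamma,x{:}C\vdash_{sd}b:B'$. Then $B'=_\beta B$ and $\Gamma,x{:}C\vdash B':s_2$. If moreover $B'$ is sd-typable in $\Gamma,x{:}C$, then $\lambda x{:}C.b$ is sd-typable in $\Gamma$.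

*Proof.* (o) The first part is (1). The context $\Gamma,x{:}C$ is legal by (start), and its new prefix condition is the first part.

(a) If $s$ is typable, then $(s,s')\in\mathcal A$ for some $s'$ by (F2). Start from $\vdash_{sd}s:s'$ and apply (sd-weakening) along $\Gamma$; its second premise holds at each step because $\Gamma$ is good. If $x$ is typable, then $\Gamma=\Gamma_1,x{:}C,\Gamma_2$ with $\Gamma_1\vdash_{sd}C:\twoheadrightarrow_\beta s$. Apply (sd-variable), then (sd-weakening) along $\Gamma_2$.

(b) By (F2) there is $(s_1,s_2,s_3)\in\mathcal R$ with $\Gamma\vdash C:s_1$ and $\Gamma,x{:}C\vdash B:s_2$. By (1), $\Gamma\vdash_{sd}C:\twoheadrightarrow_\beta s_1$ and $\Gamma,x{:}C\vdash_{sd}B:\twoheadrightarrow_\beta s_2$. Apply (sd-formation).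

(c) By (F2), $\Gamma\vdash f:\Pi x{:}C.B$ and $\Gamma\vdash e:C$. Let $\Gamma\vdash_{sd}f:F$ and $\Gamma\vdash_{sd}e:C'''$. By (1), $F=_\beta\Pi x{:}C.B$ and $C'''=_\beta C$. By (F7), $F\twoheadrightarrow_{wh}\Pi x{:}C''.B''$ for some $C'',B''$, and $C''=_\beta C$ by (F1). So $C'''=_\beta C''$ and (sd-application) applies.

(d) By (1), $B'=_\beta B$. For $\Gamma,x{:}C\vdash B':s_2$, note that $\Gamma,x{:}C\vdash b:B'$ by soundness and use (F4). If $\Gamma,x{:}C\vdash B':s'$, then $s'=s_2$ by (2). If $B'$ is a sort, then $B\twoheadrightarrow_\beta B'$ by (F1), and $\Gamma,x{:}C\vdash B':s_2$ by (F5). Finally suppose $B'$ is sd-typable in $\Gamma,x{:}C$. By (1), $\Gamma,x{:}C\vdash_{sd}B':\twoheadrightarrow_\beta s_2$, and $\Gamma\vdash_{sd}C:\twoheadrightarrow_\beta s_1$. So (sd-formation) gives $\Gamma\vdash_{sd}\Pi x{:}C.B':s_3$, and (sd-abstraction) gives $\Gamma\vdash_{sd}\lambda x{:}C.b:\Pi x{:}C.B'$. $\square$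

The simplest case is now immediate: **every term without abstractions that is typable in a good context is sd-typable there**. Indeed, induct on the size. By (F2) the immediate subterms are typable in their contexts, which stay good by (o), and (a), (b), (c) do the rest.

Now let $a=\lambda x{:}C.b$. By induction $C$ is sd-typable and $b$ gets some sd-type $B'$. Part (d) tells us that $B'$ is convertible to the right $B$ and even that it has the right type $s_2$ in the usual relation. What is missing is one thing only: **$B'$ must be sd-typable**. And $B'$ is not a subterm of $\lambda x{:}C.b$, so the induction hypothesis says nothing about it. Inducting on the $\vdash$-derivation instead does not help: the hypothesis then covers $\Pi x{:}C.B$, hence $B$, but not the merely convertible $B'$.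

In the example of Section 2 we had $B'=P$, a subterm of the term itself. In general $B'$ is worse, because (sd-application) *substitutes* into types, and so $B'$ may contain terms that occur nowhere in $b$. So sd-typing an abstraction creates a debt, namely to sd-type a new term. The debt may contain abstractions, which create new debts. Theorem 1 comes from arranging that the debts never end. Theorem 2 comes from a situation in which the sorts force them to end.

## 4. Types that carry a vacuous argument

From here to the end of Section 8 we work in a PTS as in Theorem 1. First, $N:*$ by $(\square,*,*)$, and $N\to N:*$ by $(*,*,*)$, in every legal context.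

To create a debt at will, we hide a term $m$ of type $N$ inside a type convertible to $N$.

**Definition.** For a term $m$ put
$$N\langle m\rangle:=(\lambda u{:}(N\to N).N)(\lambda z{:}N.m)\qquad(u,z\text{ fresh}).$$

Clearly $N\langle m\rangle=_\beta N$: the argument is thrown away. If $\Gamma\vdash m:N$, then $\Gamma\vdash N\langle m\rangle:*$. Indeed $\Gamma\vdash\lambda z{:}N.m:N\to N$. Also $(N\to N)\to *$ has type $\square$ by $(*,\square,\square)$, because $N\to N:*$ and $*:\square$. Hence $\lambda u{:}(N\to N).N$ has type $(N\to N)\to *$, and (application) gives $N\langle m\rangle:*$. This is the only place in the whole construction where $(*,\square,\square)$ is used.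

Why wrap $m$ in $\lambda z{:}N$? With the simpler type $(\lambda u{:}N.N)m$, (sd-application) would ask only that $m$ have some sd-type convertible to $N$. The wrapped version asks that $\lambda z{:}N.m$ be sd-typable, hence, through (sd-abstraction), that the type *inferred* for $m$ be sd-typable. That is what passes the debt on.

Next, inhabitants of function types whose inferred type has the shape $\cdots N\langle m\rangle$. The variable $w:\Pi X{:}*.X$ inhabits any type of sort $*$, and $wP$ has inferred type exactly $P$.

**Definition (active term).**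
$$\mathrm{Act}(a{:}A,b{:}B,c{:}C;\,m):=w\,(\Pi a{:}A.\Pi b{:}B.\Pi c{:}C.\,N\langle m\rangle).$$

Read this as a stand-in for $\lambda a{:}A.\lambda b{:}B.\lambda c{:}C.m$. It has the same type in $\vdash$, as the next lemma says, but its body $m$ sits in the inferred type.

**Lemma 4.1.** Let $\Gamma$ be a legal context containing $w{:}N$, with $\Gamma\vdash A:\square$, $\Gamma,a{:}A\vdash B:*$, $\Gamma,a{:}A,b{:}B\vdash C:*$ and $\Gamma,a{:}A,b{:}B,c{:}C\vdash m:N$. Then $\Gamma\vdash\mathrm{Act}(a{:}A,b{:}B,c{:}C;m):\Pi a{:}A.\Pi b{:}B.\Pi c{:}C.N$.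

*Proof.* Let $P=\Pi a{:}A.\Pi b{:}B.\Pi c{:}C.N\langle m\rangle$ and $P^0=\Pi a{:}A.\Pi b{:}B.\Pi c{:}C.N$. Both $N\langle m\rangle$ and $N$ have type $*$ in $\Gamma,a{:}A,b{:}B,c{:}C$. The products over $c$ and $b$ have type $*$ by $(*,*,*)$, and those over $a$ by $(\square,*,*)$. So $\Gamma\vdash P:*$ and $\Gamma\vdash P^0:*$. By (application) $\Gamma\vdash wP:X[X:=P]=P$, and as $P=_\beta P^0$, (conversion) gives $\Gamma\vdash wP:P^0$. $\square$

**Example (a debt that is paid).** Use the same device with one argument: $h:=w(\Pi a{:}N.N\langle a\rangle)$ in the context $w{:}N$, a stand-in for $\lambda a{:}N.a$. Let us compute with $\vdash_{sd}$. In the context $w{:}N,a{:}N$ the term $\lambda z{:}N.a$ has sd-type $N\to N$, since $\Pi z{:}N.N$ has sd-type $*$. The term $\lambda u{:}(N\to N).N$ has sd-type $(N\to N)\to *$, since that product has sd-type $\square$ by $(*,\square,\square)$. So $N\langle a\rangle$ has sd-type $*$, and $\Pi a{:}N.N\langle a\rangle$ has sd-type $*$. Hence $h$ has sd-type $\Pi a{:}N.N\langle a\rangle$, and $hw$ has sd-type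
$$N\langle a\rangle[a:=w]=N\langle w\rangle .$$
To sd-type $\lambda z{:}N.hw$ we must therefore sd-type $\Pi z{:}N.N\langle w\rangle$, and so $\lambda z'{:}N.w$. That succeeds as above, and $\lambda z{:}N.hw$ has sd-type $\Pi z{:}N.N\langle w\rangle$.

The pattern is: *sd-typing $\lambda z{:}N.hw$ forces sd-typing $\lambda z'{:}N.w$, and $w$ is what $(\lambda a{:}N.a)w$ would reduce to.* The rules of $\vdash_{sd}$ never reduce a subject, but with active terms the inferred types do simulate the reduction of the stood-for term. So take a proof of $N$ that would reduce for ever, and write it with active terms in place of its abstractions. The raw material is a paradox of Hurkens type.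

## 5. The universe $U$ and the element $\Omega$

Put $\wp A:=A\to *$. Notations such as $p\circ\theta$, $\neg p$, $I(p)$ below are meta-level operations on terms, with bound variables chosen fresh, so they commute with substitution. Application associates to the left: $\sigma xq$ is $(\sigma x)q$.
$$\begin{aligned}
U&:=\Pi X{:}\square.\,((\wp\wp X\to X)\to\wp\wp X)\\
\tau&:=\lambda t{:}\wp\wp U.\lambda X{:}\square.\lambda f{:}(\wp\wp X\to X).\lambda p{:}\wp X.\ t(\lambda x{:}U.\,p(f(x\,X\,f)))\\
\sigma&:=\lambda s{:}U.\ s\,U\,\tau,\qquad \theta:=\lambda y{:}U.\ \tau(\sigma y)\\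
\Omega&:=\tau\,(\lambda q{:}\wp U.\Pi x{:}U.(\sigma x q\to q x))\\
p\circ\theta&:=\lambda x{:}U.\,p(\theta x),\qquad \neg p:=\lambda x{:}U.(p\,x\to N)\\
I(p)&:=\Pi x{:}U.\,\Pi b{:}\sigma x(\neg p).\,\Pi c{:}p\,x.\ N\\
J(y)&:=\Pi p{:}\wp U.\,\Pi b{:}\sigma y(\neg p).\,\Pi c{:}p(\theta y).\ N,\qquad \Delta:=\lambda y{:}U.\,J(y).
\end{aligned}$$

Here is a reading. Think of $\sigma x q$ as saying that the predicate $q$ belongs to the family coded by $x$. Call $q$ inductive if $\Pi x{:}U.(\sigma xq\to qx)$. Then $I(p)$ says, up to $\beta$, that $\neg p$ is inductive, and $\Omega$ codes the family of inductive predicates.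

**Step 1: the typings in $\vdash$.** The purpose is to see which rules are used.

- If $X:\square$, then $\wp X=X\to *$ has type $\square$ by $(\square,\square,\square)$, since $*:\square$; the same rule gives $\wp\wp X:\square$ and $(\wp\wp X\to X)\to\wp\wp X:\square$. As $\square:\triangle$, the rule $(\triangle,\square,\square)$ gives $U:\square$.
- For $\tau$, let $t:\wp\wp U$, $X:\square$, $f:\wp\wp X\to X$, $p:\wp X$, $x:U$. Then $x\,X\,f:\wp\wp X$, so $f(xXf):X$ and $p(f(xXf)):*$. Hence $\lambda x{:}U.\,p(f(xXf)):\wp U$ and $t(\dots):*$. Abstracting over $p,f,X,t$ in turn gives the types $\wp\wp X$, $(\wp\wp X\to X)\to\wp\wp X$, $U$, and $\wp\wp U\to U$. All of these have type $\square$, so the abstractions are allowed and $\tau:\wp\wp U\to U$.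
- If $s:U$, then $sU:(\wp\wp U\to U)\to\wp\wp U$, because $U:\square$, and $sU\tau:\wp\wp U$. So $\sigma:U\to\wp\wp U$, and $\theta:U\to U$.
- If $q:\wp U$ and $x:U$, then $\sigma xq:*$ and $qx:*$. So $\sigma xq\to qx:*$ by $(*,*,*)$, and $\Pi x{:}U.(\sigma xq\to qx):*$ by $(\square,*,*)$. Abstracting over $q$ gives a term of type $\wp\wp U$, and $\Omega:U$.
- If $p:\wp U$, then $p(\theta x):*$ and $px\to N:*$ for $x:U$, so $p\circ\theta:\wp U$ and $\neg p:\wp U$. In $I(p)$ the types $\sigma x(\neg p)$, $px$ and $N$ have type $*$, so $I(p):*$ by $(*,*,*)$ twice and $(\square,*,*)$. If $y:U$, then $J(y):*$ in the same way, using $\wp U:\square$ for the product over $p$. Hence $\Delta:\wp U$.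

**Step 2: the conversions.** These are the equations that let the proof terms fit together. First,
$$\sigma(\tau t)q\ \twoheadrightarrow_\beta\ (\tau t)\,U\,\tau\,q\ \twoheadrightarrow_\beta\ t(\lambda x{:}U.\,q(\tau(xU\tau))),\qquad \theta x\twoheadrightarrow_\beta\tau(\sigma x)\twoheadrightarrow_\beta\tau(xU\tau),$$
so $\sigma(\tau t)q=_\beta t(q\circ\theta)$. Second,
$$(\neg p)\circ\theta=_\beta\lambda x{:}U.(p(\theta x)\to N)=_\beta\neg(p\circ\theta).$$
Therefore:
$$\sigma(\theta y)(\neg p)=_\beta\sigma(\tau(\sigma y))(\neg p)=_\beta\sigma y((\neg p)\circ\theta)=_\beta\sigma y(\neg(p\circ\theta)),\tag{3}$$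
$$\begin{aligned}\sigma\Omega(\neg p)&=_\beta\Pi x{:}U.(\sigma x((\neg p)\circ\theta)\to((\neg p)\circ\theta)x)\\&=_\beta\Pi x{:}U.(\sigma x(\neg(p\circ\theta))\to(p\circ\theta)x\to N)=I(p\circ\theta),\end{aligned}\tag{4}$$
$$\Delta y=_\beta J(y),\qquad (p\circ\theta)y=_\beta p(\theta y).\tag{5}$$

## 6. An inhabitant of $N$ built from active terms

**Definition.**
$$\begin{aligned}
S(p,b)&:=\mathrm{Act}(x{:}U,\ b'{:}\sigma x(\neg(p\circ\theta)),\ c{:}(p\circ\theta)x;\ \ b\,(\theta x)\,b'\,c)\\
R(y,c)&:=\mathrm{Act}(p{:}\wp U,\ b{:}\sigma(\theta y)(\neg p),\ c'{:}p(\theta(\theta y));\ \ c\,(p\circ\theta)\,b\,c')\\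
D&:=\mathrm{Act}(x{:}U,\ b{:}\sigma x(\neg\Delta),\ c{:}\Delta x;\ \ c\,\Delta\,b\,R(x,c))\\
E&:=\mathrm{Act}(p{:}\wp U,\ b{:}I(p),\ c{:}p\,\Omega;\ \ b\,\Omega\,S(p,b)\,c)\\
R_0&:=\mathrm{Act}(p{:}\wp U,\ b{:}\sigma\Omega(\neg p),\ c{:}p(\theta\Omega);\ \ E\,(p\circ\theta)\,b\,c)\\
M_0&:=E\,\Delta\,D\,R_0 .
\end{aligned}$$
Here $S(p,b)$ and $R(y,c)$ are operations on arbitrary terms $p,b$ and $y,c$. In words: $E$ proves that if $\neg p$ is inductive then $p\Omega$ is refutable; $D$ proves that $\neg\Delta$ is inductive; $R_0$ proves $\Delta\Omega$. So $M_0$ proves $N$. The only free variable of $M_0$ is $w$.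

**Lemma 6.1.** In every legal context containing $w{:}N$:

1. if $p:\wp U$ and $b:I(p)$, then $S(p,b):I(p\circ\theta)$;
2. if $y:U$ and $c:J(y)$, then $R(y,c):J(\theta y)$;
3. $D:I(\Delta)$;
4. $E:\Pi p{:}\wp U.\,I(p)\to p\,\Omega\to N$;
5. $R_0:J(\Omega)$;
6. $M_0:N$.

*Proof.* In items 1–5 the type claimed is, letter for letter, the type that Lemma 4.1 gives. The argument types have the required sorts by Step 1: the first argument has type $U$ or $\wp U$, which is in $\square$, and the other two argument types are in $*$. So only the bodies need to be checked to have type $N$. Every conversion used has a target of type $*$, so the conversion rule applies.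

1. We have $b(\theta x):\sigma(\theta x)(\neg p)\to p(\theta x)\to N$. By (3), $b':\sigma x(\neg(p\circ\theta))$ converts to type $\sigma(\theta x)(\neg p)$. By (5), $c:(p\circ\theta)x$ converts to type $p(\theta x)$. So $b(\theta x)b'c:N$.
2. We have $c(p\circ\theta):\sigma y(\neg(p\circ\theta))\to(p\circ\theta)(\theta y)\to N$. By (3), $b:\sigma(\theta y)(\neg p)$ converts to type $\sigma y(\neg(p\circ\theta))$. By (5), $c':p(\theta(\theta y))$ converts to type $(p\circ\theta)(\theta y)$. So $c(p\circ\theta)bc':N$.
3. By (5), $c:\Delta x$ converts to $c:J(x)$. So $c\,\Delta:\sigma x(\neg\Delta)\to\Delta(\theta x)\to N$, and $b$ fits. By item 2, $R(x,c):J(\theta x)$, which converts to $\Delta(\theta x)$ by (5). So $c\,\Delta\,b\,R(x,c):N$.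
4. We have $b\,\Omega:\sigma\Omega(\neg p)\to p\,\Omega\to N$. By item 1, $S(p,b):I(p\circ\theta)$, which converts to $\sigma\Omega(\neg p)$ by (4). So $b\,\Omega\,S(p,b)\,c:N$.
5. By item 4, $E(p\circ\theta):I(p\circ\theta)\to(p\circ\theta)\Omega\to N$. By (4), $b:\sigma\Omega(\neg p)$ converts to $I(p\circ\theta)$. By (5), $c:p(\theta\Omega)$ converts to $(p\circ\theta)\Omega$. So $E(p\circ\theta)bc:N$.
6. We have $E\,\Delta:I(\Delta)\to\Delta\Omega\to N$, $D:I(\Delta)$, and $R_0:J(\Omega)$, which converts to $\Delta\Omega$ by (5). $\square$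

Hence $w{:}N\vdash\lambda z{:}N.M_0:N\to N$ and $\vdash\lambda w{:}N.\lambda z{:}N.M_0:N\to N\to N$. The positive half of Theorem 1 is done.

## 7. States and their successors

If $h=\mathrm{Act}(a{:}A,b{:}B,c{:}C;m)$ is applied to $t_1,t_2,t_3$, the inferred type should be $N\langle m[a:=t_1][b:=t_2][c:=t_3]\rangle$. Let us follow the terms carried, starting from $M_0$:
$$\begin{aligned}
E\,\Delta\,D\,R_0\ &\mapsto\ D\;\Omega\;S(\Delta,D)\;R_0\\
&\mapsto\ R_0\;\Delta\;S(\Delta,D)\;R(\Omega,R_0)\\
&\mapsto\ E\;(\Delta\circ\theta)\;S(\Delta,D)\;R(\Omega,R_0)\\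
&\mapsto\ S(\Delta,D)\;\Omega\;S(\Delta\circ\theta,S(\Delta,D))\;R(\Omega,R_0)\\
&\mapsto\ D\;(\theta\Omega)\;S(\Delta\circ\theta,S(\Delta,D))\;R(\Omega,R_0)\ \mapsto\ \cdots
\end{aligned}$$
The terms grow, so they do not repeat literally. We need a class of terms that contains $M_0$ and is closed under this step.

In this section and the next, $t,p,y$ range over terms with no free variable other than $w$. No typing of them is assumed.

**Definition (states).** Let $\mathfrak D$ be the least set with $D\in\mathfrak D$, and $S(p,d)\in\mathfrak D$ whenever $d\in\mathfrak D$. Let $\mathfrak E$ be the least set with $R_0\in\mathfrak E$, and $R(y,e)\in\mathfrak E$ whenever $e\in\mathfrak E$. A *state* is a term of one of the forms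
$$\text{(i) } E\,t\,d\,e,\qquad\text{(ii) } d\,t\,d'\,e,\qquad\text{(iii) } e\,t\,d'\,e'\qquad(d,d'\in\mathfrak D,\ e,e'\in\mathfrak E).$$

For example, $M_0=E\,\Delta\,D\,R_0$ is a state of form (i). All of $E$, the elements of $\mathfrak D$ and $\mathfrak E$, and the states themselves, have no free variable other than $w$.

Every state has the form $h\,t_1t_2t_3$ with $h=\mathrm{Act}(a{:}A,b{:}B,c{:}C;m)$. Its *successor* is $m[a:=t_1][b:=t_2][c:=t_3]$. This is determined by the state as a term, since $h$ determines $m$ up to renaming of $a,b,c$. Since the $t_i$ contain only $w$ free, the order of substitution does not matter.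

**Lemma 7.1.** The successor of a state is a state.

*Proof.* Substitute in the definitions of Section 6. Inside $S(p,d)$ and $R(y,e)$ the terms $p,d,y,e$ contain none of the variables being substituted, and $S,R$ commute with substitution.

- $E\,t\,d\,e\ \mapsto\ d\;\Omega\;S(t,d)\;e$, of form (ii);
- $D\,t\,d'\,e\ \mapsto\ e\;\Delta\;d'\;R(t,e)$, of form (iii);
- $S(p,d)\,t\,d'\,e\ \mapsto\ d\;(\theta t)\;d'\;e$, of form (ii);
- $R(y,e)\,t\,d'\,e'\ \mapsto\ e\;(t\circ\theta)\;d'\;e'$, of form (iii);
- $R_0\,t\,d'\,e'\ \mapsto\ E\;(t\circ\theta)\;d'\;e'$, of form (i).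

The terms $\Omega$, $\Delta$, $\theta t$ and $t\circ\theta$ have no free variable other than $w$; $S(t,d)\in\mathfrak D$; $R(t,e)\in\mathfrak E$. $\square$

## 8. No sd-derivation types a state under an abstraction

**Step 1: the inferred type of a state.** The aim is to show that $\vdash_{sd}$ has no freedom here.

**Lemma 8.1.** Let $\Gamma$ declare $w$ with type $N$, let $M$ be a state with successor $M'$, and let $\Gamma\vdash_{sd}M:B_0$. Then
$$B_0=N\langle M'\rangle=(\lambda u{:}(N\to N).N)(\lambda z'{:}N.M').$$

*Proof.* First, if $\Gamma\vdash_{sd}x:B$ for a variable $x$, then $x$ is declared in $\Gamma$ with type $B$. Induct on the derivation; only (sd-variable) and (sd-weakening) can conclude about a variable. For (sd-variable) the claim is clear. For (sd-weakening) it follows by induction, as the added variable is fresh. So the only sd-type of $w$ is $N=\Pi X{:}*.X$.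

Write $M=h\,t_1t_2t_3$ with $h=wP$ and $P=\Pi a{:}A.\Pi b{:}B.\Pi c{:}C.N\langle m\rangle$. Since (sd-weakening) applies only to variables and sorts, the derivation of $M:B_0$ ends with (sd-application), and its function premise types $ht_1t_2$. Likewise the derivations of $ht_1t_2$, $ht_1$ and $wP$ end with (sd-application). Read from the inside out, using at each stage that a $\Pi$-term weak-head reduces only to itself:

- $wP$ has type $X[X:=P]=P$;
- $ht_1$ has type $(\Pi b{:}B.\Pi c{:}C.N\langle m\rangle)[a:=t_1]$;
- $ht_1t_2$ has type $(\Pi c{:}C.N\langle m\rangle)[a:=t_1][b:=t_2]$;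
- $ht_1t_2t_3$ has type $N\langle m\rangle[a:=t_1][b:=t_2][c:=t_3]$.

As $N$ is closed, the last type is $N\langle m[a:=t_1][b:=t_2][c:=t_3]\rangle=N\langle M'\rangle$. $\square$

**Step 2: the descent.** The aim is to turn one debt into a strictly smaller derivation of the next.

**Lemma 8.2.** There is no state $M$, context $\Gamma$ declaring $w$ with type $N$, and term $T$ with $\Gamma\vdash_{sd}\lambda z{:}N.M:T$.

*Proof.* Suppose there is. Among all such derivations, over all $M,\Gamma,T$, take one of minimal height. Its last rule is (sd-abstraction), because (sd-weakening) does not apply to abstractions. So it contains derivations of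
$$\Gamma,z{:}N\vdash_{sd}M:B_0\qquad\text{and}\qquad\Gamma\vdash_{sd}\Pi z{:}N.B_0:\twoheadrightarrow_\beta s .$$
Here $z$ is fresh for $\Gamma$, so $z\ne w$ and $\Gamma,z{:}N$ still declares $w$ with type $N$. By Lemma 8.1, $B_0=N\langle M'\rangle$ with $M'$ the successor of $M$.

The derivation for $\Pi z{:}N.B_0$ ends with (sd-formation), again because weakening is excluded. So it contains a derivation of $\Gamma,z{:}N\vdash_{sd}B_0:B_1$ for some $B_1$. The term $B_0=(\lambda u{:}(N\to N).N)(\lambda z'{:}N.M')$ is an application, so this derivation ends with (sd-application), and its argument premise is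
$$\Gamma,z{:}N\vdash_{sd}\lambda z'{:}N.M':T'$$
for some $T'$. By Lemma 7.1, $M'$ is a state, and this derivation is strictly shorter than the one we started with. This contradicts minimality. $\square$

**Step 3: end of the proof of Theorem 1.** With $M=M_0$ and $\Gamma=(w{:}N)$, Lemma 8.2 says that $\lambda z{:}N.M_0$ has no sd-type in $w{:}N$. An sd-derivation for the closed term $\lambda w{:}N.\lambda z{:}N.M_0$ would end with (sd-abstraction), and so would contain a derivation of $w{:}N\vdash_{sd}\lambda z{:}N.M_0:T$ for some $T$, which does not exist. With the typings at the end of Section 6, this proves Theorem 1. $\blacksquare$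

The argument does not settle the question called expansion postponement: there the type $N\langle M'\rangle$ may first be reduced to $N$, whereas (sd-abstraction) must type the unreduced $\Pi z{:}N.N\langle M'\rangle$.

## 9. A graph on sorts that records the debts

**Theorem 2.** For a functional PTS take formal nodes $c(s),h(s)$ ($s\in\mathcal S$) and let $\Rightarrow$ be generated by

- $c(s_3)\Rightarrow h(s_1),\ c(s_3)\Rightarrow c(s_2)$; $\ c(s_2)\Rightarrow c(s_1),\ c(s_2)\Rightarrow c(s_3)$; $\ h(s_3)\Rightarrow h(s_1),\ h(s_3)\Rightarrow h(s_2)$, for each $(s_1,s_2,s_3)\in\mathcal R$;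
- $h(s)\Rightarrow c(t)$ and $c(t)\Rightarrow h(s)$, for each $(s,t)\in\mathcal A$.

For rules $\rho=(s_1,s_2,s_3)$ and $\rho'=(s_1',s_2',s_3')$ write $\rho\leadsto\rho'$ if $h(s_2)\Rightarrow^* c(s_3')$. If there is no infinite sequence $\rho_0\leadsto\rho_1\leadsto\cdots$, then $\vdash_{sd}$ is complete: $\Gamma\vdash a:A$ implies $\Gamma\vdash_{sd}a:A'$ for some $A'=_\beta A$.

The nodes describe where a term lives.

**Definition (node of a term).** The term $a$ *has node* $c(s)$ in $\Gamma$ if $\Gamma\vdash a:A$ and $\Gamma\vdash A:s$ for some $A$. It *has node* $h(s)$ in $\Gamma$ if $\Gamma\vdash a:s$.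

For instance, in a PTS as in Theorem 1, the variable $w$ has node $c(*)$ in $w{:}N$, because $w:N:*$, and $N$ has node $h(*)$, because $N:*$. By (F4) every typable term has a node.

The six edges of a rule are the steps of the structural induction of Section 3. An abstraction with node $c(s_3)$ leads to its domain, with node $h(s_1)$, and its body, with node $c(s_2)$. An application with node $c(s_2)$ leads to its argument, with node $c(s_1)$, and its function, with node $c(s_3)$. A product with node $h(s_3)$ leads to its two parts, with nodes $h(s_1)$ and $h(s_2)$. The axiom edges change the description of a term whose type is convertible to a sort. The debt of Lemma 3.1(d) is to sd-type $B'$, which has node $h(s_2)$. It arises at an abstraction whose type was formed by the rule $\rho=(s_1,s_2,s_3)$. While paying it, we may meet new abstractions formed by $\rho'=(s_1',s_2',s_3')$, but only if $c(s_3')$ can be reached from $h(s_2)$, that is, only if $\rho\leadsto\rho'$.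

**Two small graphs.** For the system with axiom $(*,\square)$, $*\ne\square$, and rule $(*,*,*)$, the edges are $c(*)\Rightarrow h(*)$, $c(*)\Rightarrow c(*)$, $h(*)\Rightarrow h(*)$, $h(*)\Rightarrow c(\square)$ and $c(\square)\Rightarrow h(*)$. From $h(*)$ one reaches only $h(*)$ and $c(\square)$, never $c(*)$. So $\leadsto$ is empty and Theorem 2 applies. For $\lambda{*}$ the axiom gives $h(*)\Rightarrow c(*)$, so $(*,*,*)\leadsto(*,*,*)$ and the criterion does not apply, in accordance with Theorem 1.

## 10. Well-founded induction on rules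

We now prove Theorem 2. Let $L(\nu)$ be the set of rules $(s_1,s_2,s_3)$ with $\nu\Rightarrow^*c(s_3)$. If $\nu\Rightarrow^*\nu'$, then $L(\nu')\subseteq L(\nu)$. And $\rho\leadsto\rho'$ if and only if $\rho'\in L(h(s_2))$, where $\rho=(s_1,s_2,s_3)$. For such $\rho$ let

$$X(\rho):\quad\text{every term with node } h(s_2) \text{ in a good context is sd-typable there.}$$

So $X(\rho)$ says that all debts made by $\rho$ can be paid.

**Step 1: structural induction when the debts are payable.**

**Lemma 10.1.** If $X(\rho')$ holds for all $\rho'\in L(\nu)$, then every $a$ with node $\nu$ in a good $\Gamma$ is sd-typable in $\Gamma$.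

*Proof.* Induction on the size of $a$, for all $\nu$ and $\Gamma$ simultaneously. If $\nu\Rightarrow^*\nu'$, the hypothesis on $L(\nu)$ passes to $L(\nu')$. So the induction hypothesis (IH) applies to any smaller term with a node reachable from $\nu$, in a good context. The work is to find such nodes; the rest is Lemma 3.1.

*Sort or variable.* Lemma 3.1(a).

*$a=\Pi x{:}C.B$.* By (F2), $\Gamma\vdash C:s_1$ and $\Gamma,x{:}C\vdash B:s_2$ for some $(s_1,s_2,s_3)\in\mathcal R$, and $\Gamma\vdash a:s_3$ by (product). By (F6) every type of $a$ is convertible to $s_3$. If $\nu=h(s)$, then $s=s_3$ by (F1). If $\nu=c(t)$, then $\Gamma\vdash a:A$ and $\Gamma\vdash A:t$ for some $A$. By (F1), $A\twoheadrightarrow_\beta s_3$, so $\Gamma\vdash s_3:t$ by (F5). By (F2) and (F1), $(s_3,t)\in\mathcal A$, so $\nu=c(t)\Rightarrow h(s_3)$. In both cases $\nu\Rightarrow^*h(s_3)$, hence $\nu\Rightarrow^*h(s_1)$ and $\nu\Rightarrow^*h(s_2)$. The term $C$ has node $h(s_1)$ in $\Gamma$, so by IH it is sd-typable, and $\Gamma,x{:}C$ is good by Lemma 3.1(o). The term $B$ has node $h(s_2)$ in $\Gamma,x{:}C$,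 so by IH it is sd-typable there. Apply Lemma 3.1(b).

*$a=\lambda x{:}C.b$.* By (F2), used for $a$ and then for the product, there are $B$ and $\rho=(s_1,s_2,s_3)\in\mathcal R$ with $\Gamma,x{:}C\vdash b:B$, $\Gamma\vdash\Pi x{:}C.B:s_3$, $\Gamma\vdash C:s_1$ and $\Gamma,x{:}C\vdash B:s_2$, and by (F6) all types of $a$ are convertible to $\Pi x{:}C.B$. By (F1) no type of $a$ is a sort, so $\nu=c(t)$ for some $t$: there is $A=_\beta\Pi x{:}C.B$ with $\Gamma\vdash A:t$. By (2), $t=s_3$, so $\nu=c(s_3)$. Thus $\nu\Rightarrow h(s_1)$, $\nu\Rightarrow c(s_2)$, and $\rho\in L(\nu)$. By IH for $C$, with node $h(s_1)$, $C$ is sd-typable in $\Gamma$, and $\Gamma,x{:}C$ is good by Lemma 3.1(o). By IH for $b$, with node $c(s_2)$, $\Gamma,x{:}C\vdash_{sd}b:B'$ for some $B'$. By Lemma 3.1(d), $\Gamma,x{:}C\vdash B':s_2$, so $B'$ has node $h(s_2)$ in a good context. Since $\rho\in L(\nu)$, $X(\rho)$ holds, and so $B'$ is sd-typable in $\Gamma,x{:}C$. By the last part of Lemma 3.1(d), $a$ is sd-typable in $\Gamma$.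

*$a=f\,e$.* By (F2), $\Gamma\vdash f:\Pi x{:}C.B$ and $\Gamma\vdash e:C$. By (F4), the product, not being a sort, has a sort as type, and by (F2) there is $(s_1,s_2,s_3)\in\mathcal R$ with $\Gamma\vdash\Pi x{:}C.B:s_3$, $\Gamma\vdash C:s_1$ and $\Gamma,x{:}C\vdash B:s_2$. By (F3), $\Gamma\vdash B[x:=e]:s_2$, and by (F6) every type of $a$ is convertible to $B[x:=e]$. If $\nu=c(t)$, then $\Gamma\vdash A:t$ for some $A=_\beta B[x:=e]$, so $t=s_2$ by (2). If $\nu=h(s)$, then $B[x:=e]\twoheadrightarrow_\beta s$ by (F1), so $\Gamma\vdash s:s_2$ by (F5), hence $(s,s_2)\in\mathcal A$ by (F2) and (F1), and $\nu=h(s)\Rightarrow c(s_2)$. In both cases $\nu\Rightarrow^*c(s_2)$, hence $\nu\Rightarrow^*c(s_3)$, which is a node of $f$, and $\nu\Rightarrow^*c(s_1)$, which is a node of $e$. By IH, $f$ and $e$ are sd-typable in $\Gamma$. Apply Lemma 3.1(c). $\square$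

**Step 2: all debts are payable.** Since there is no infinite $\leadsto$-sequence, we may prove $X(\rho)$ for all $\rho$ by well-founded induction. Let $\rho=(s_1,s_2,s_3)$ and assume $X(\rho')$ for all $\rho'$ with $\rho\leadsto\rho'$, that is, for all $\rho'\in L(h(s_2))$. Lemma 10.1 with $\nu=h(s_2)$ says that every term with node $h(s_2)$ in a good context is sd-typable there. That is $X(\rho)$. So $X(\rho)$ holds for every $\rho$. As every typable term has a node, Lemma 10.1 now gives:
$$\text{every term typable in a good context is sd-typable there.}\tag{6}$$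

**Step 3: every legal context is good.** This removes the word "good" from (6). Induct on the length. The empty context has no prefix to check. If $\Gamma,x{:}C$ is legal, then $\Gamma\vdash C:s$ for some sort $s$ by (F3), so $\Gamma$ is legal, hence good by induction. By (6), $C$ is sd-typable in $\Gamma$, and Lemma 3.1(o) shows that $\Gamma,x{:}C$ is good.

**Step 4: conclusion.** If $\Gamma\vdash a:A$, then $\Gamma$ is legal, hence good, so $\Gamma\vdash_{sd}a:A'$ for some $A'$ by (6), and $A'=_\beta A$ by (1). $\blacksquare$

## 11. The systems $\lambda U^-$ and $\lambda U$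

The system $\lambda U$ has axioms $(*,\square),(\square,\triangle)$ and rules $(*,*,*),(\square,*,*),(\triangle,*,*),(\square,\square,\square),(\triangle,\square,\square)$, with three distinct sorts. The system $\lambda U^-$ omits $(\triangle,*,*)$.

**Corollary.** $\vdash_{sd}$ is complete for $\lambda U^-$ and $\lambda U$. These are functional and not normalising (Girard 1972 for $\lambda U$; Coquand 1994 and Hurkens 1995 for $\lambda U^-$). Adding the single rule $(*,\square,\square)$ to $\lambda U^-$ destroys completeness. So normalisation is not necessary for completeness, functionality is not sufficient, and completeness is not preserved by adding a rule.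

*Proof.* Functionality is read off the lists, and non-normalisation is quoted from the works named. The relation $\Rightarrow$ of $\lambda U^-$, hence also its $\leadsto$, is contained in that of $\lambda U$. So for completeness it suffices to check the hypothesis of Theorem 2 for $\lambda U$. We list the edges out of each node that matters.

- From $h(\triangle)$ there are none: no rule has third entry $\triangle$, and no axiom has first entry $\triangle$.
- From $c(\triangle)$ there is only the edge to $h(\square)$, from the axiom $(\square,\triangle)$: no rule has second or third entry $\triangle$.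
- From $h(\square)$: the rules $(\square,\square,\square)$ and $(\triangle,\square,\square)$ give $h(\square)$ and $h(\triangle)$, and the axiom $(\square,\triangle)$ gives $c(\triangle)$.
- From $c(\square)$: the same two rules give $h(\square),h(\triangle),c(\square),c(\triangle)$, and the axiom $(*,\square)$ gives $h(*)$.
- From $h(*)$: the rules with third entry $*$ give $h(*),h(\square),h(\triangle)$, and the axiom $(*,\square)$ gives $c(\square)$.

Hence from $h(\square)$ one reaches only $h(\square),h(\triangle),c(\triangle)$: neither $c(*)$ nor $c(\square)$. From $h(*)$ one reaches only $h(*),h(\square),h(\triangle),c(\square),c(\triangle)$: not $c(*)$. Every rule has third entry $*$ or $\square$. So a rule $(\cdot,*,*)$ satisfies $(\cdot,*,*)\leadsto\rho'$ only for $\rho'$ of the form $(\cdot,\square,\square)$, and $(\cdot,\square,\square)\leadsto\rho'$ holds for no $\rho'$. There is no infinite $\leadsto$-sequence, and Theorem 2 gives completeness for $\lambda U$ and $\lambda U^-$.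

The system $\lambda U^-$ plus $(*,\square,\square)$ satisfies the hypotheses of Theorem 1, so $\vdash_{sd}$ is not complete for it. The three consequences in the last sentence of the statement follow. $\blacksquare$

One can see on the graph what the extra rule does. The rule $(*,\square,\square)$ adds the edge $h(\square)\Rightarrow h(*)$, and $h(*)\Rightarrow c(\square)$ was already there. So $h(\square)\Rightarrow^*c(\square)$, and $(\square,\square,\square)\leadsto(\square,\square,\square)\leadsto\cdots$ is an infinite sequence. In the proof of Theorem 1 the same rule is the one that types $\lambda u{:}(N\to N).N$, the function that lets a type of sort $*$ carry a proof.
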